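# A monotone map $f$ with $C(f)$ refinable and $2^f$ not refinable

## 1. Hyperspaces, induced mappings, refinable mappings

All spaces are metric, a *mapping* is a continuous function, and a *continuum* is a compact connected metric space. We write $d$ for metrics.

**Definition (hyperspaces).** For a continuum $X$, $2^X$ is the set of all nonempty closed subsets of $X$ with the Hausdorff metric
$$H(A,B)=\max\{\sup\{d(a,B):a\in A\},\ \sup\{d(b,A):b\in B\}\},$$
and $C(X)\subset 2^X$ is the subspace of all subcontinua of $X$, i.e. of the connected elements of $2^X$.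

*Example.* Let $X=[-1,1]$. A subcontinuum is an interval $[r,r']$; identify it with the point $(r,r')$. Then $C(X)$ is the triangle $\{-1\le r\le r'\le 1\}$, and $H([r,r'],[s,s'])=\max(|r-s|,|r'-s'|)$, so $H$ is the max metric of the plane. The hyperspace $2^X$ contains much more, for instance $\{-1,1\}$, with $H(\{-1,1\},[-1,1])=1$.

Two facts follow at once from the formula for $H$ and are used freely. First, $H(\bigcup_iA_i,\bigcup_iB_i)\le\sup_iH(A_i,B_i)$ when both unions are closed. Second, if $c$ is $1$-Lipschitz, then $H(c(A),c(B))\le H(A,B)$.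

**Definition (induced mappings).** For a mapping $f:X\to Y$ between continua, $2^f:2^X\to2^Y$ and $C(f):C(X)\to C(Y)$ are both given by $A\mapsto f(A)$.

*Example.* Let $f:[-1,1]\to[-1,0]$, $f(r)=\min(r,0)$. Then $C(f)$ maps the point $(r,r')$ of the triangle to $(\min(r,0),\min(r',0))$, and $C(f)^{-1}(\{0\})=C([0,1])$ is a whole triangle.

**Definition (monotone).** A mapping is monotone if all its point inverses are connected.

*Example.* $r\mapsto\min(r,0)$ on $[-1,1]$ is monotone; $r\mapsto|r|$ is not.

**Definition (refinable).** A surjective mapping $f:X\to Y$ between compact metric spaces is refinable if for each $\varepsilon>0$ there is a surjective mapping $g:X\to Y$, called an $\varepsilon$-refinement of $f$, such that $\rho(f,g)<\varepsilon$, where $\rho$ is the supremum metric, and $\operatorname{diam}g^{-1}(y)<\varepsilon$ for each $y\in Y$.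

*Example 1.* Let $f(r)=\min(r,0)$ as above, $0<\kappa<\frac14$, and
$$\rho(r)=-1+(1-\kappa)(r+1)\ \ (-1\le r\le0),\qquad \rho(r)=-\kappa(1-r)\ \ (0\le r\le1).$$
This $\rho$ is an increasing homeomorphism $[-1,1]\to[-1,0]$ with $\rho(-1)=-1$, $\rho(0)=-\kappa$, $\rho(1)=0$. For $r\le 0$ we have $\rho(r)-r=-\kappa(r+1)$, so $|\rho(r)-\min(r,0)|\le\kappa$ throughout. Hence $f$ is refinable. The homeomorphisms $C(\rho)$ and $2^\rho$ are within $\kappa$ of $C(f)$ and $2^f$, so these are refinable too. (The letter $\rho$ with one real argument always means this function; $\rho(\cdot,\cdot)$ is the supremum metric.)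

*Example 2 (square with a whisker).* Let $B=[-2,2]^2\subset\mathbb R^2\times\{0\}$, $p=(0,0,0)$, $q=(0,0,1)$, $F$ the segment from $p$ to $q$, and let $f:B\cup F\to B$ be the identity on $B$ with $f(F)=\{p\}$. This monotone map is not refinable. Let $g$ be a mapping with $\rho(f,g)<\varepsilon\le\frac14$. If a point $y\in B$ at distance $>\varepsilon$ from $\partial B$ were not in $g(B)$, then the loop $g|_{\partial B}$ would be contractible in $\mathbb R^2\setminus\{y\}$; but it is homotopic there, along straight segments of length $<\varepsilon$, to the inclusion of $\partial B$, which winds once around $y$. So $g(B)$ contains all such points, in particular $g(q)$, which is within $\varepsilon$ of $p$. Thus $g(q)=g(x)$ with $x\in B$, and $d(q,x)\ge1$.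

The tip $q$ has no room of its own in $B$. We shall see that $2^f$ for this $f$ is nevertheless refinable: the hyperspace has room that $B$ does not have. The counterexample below takes exactly this room away.

## 2. Does refinability of $C(f)$ imply refinability of $2^f$?

It is known that if $f$ is refinable, then $2^f$ is refinable. The following question is from "Induced near-homeomorphisms", http://web.mst.edu/~wjcharat/publications/ind-near.pdf. Let $f:X\to Y$ be a surjective mapping between continua.

**Question.** Does $C(f)$ refinable imply $2^f$ refinable?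

Some cases are quick. If $f$ is refinable, then $2^f$ is, by the known fact, so a counterexample needs a non-refinable $f$. If $Y$ is a point, the only mapping $C(X)\to C(Y)$ is constant and its point inverse is $C(X)$, which contains an isometric copy of $X$ (the singletons). So $C(f)$ refinable forces $\operatorname{diam}X<\varepsilon$ for all $\varepsilon$: $X$ is a point and $2^f$ is a homeomorphism. For locally connected continua the implication holds too.

**Theorem B.** Let $X,Y$ be locally connected continua, $Y$ nondegenerate, $f:X\to Y$ a surjective mapping. The following are equivalent: (a) $f$ is monotone; (b) $2^f$ is a uniform limit of homeomorphisms $2^X\to2^Y$; (c) $2^f$ is refinable. If $C(f)$ is refinable, then (a)–(c) hold.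

In general the answer is **no**.

**Theorem A.** There are continua $X,Y$ and a monotone surjection $f:X\to Y$ with only one nondegenerate point inverse such that

1. $C(f)$ is refinable;
2. $2^f$ is not refinable. More precisely, every mapping $\Phi:2^X\to2^Y$ (surjective or not) with $\rho(\Phi,2^f)<\frac1{50}$ has a point inverse of diameter $\ge1$.

By Theorem B a counterexample cannot have both $X$ and $Y$ locally connected. In ours both fail to be: each is a locally connected continuum together with a ray that accumulates on part of it.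

## 3. Taking unions over singletons, and what unions forget

Here is the natural attempt at a proof of the implication. Let $G$ be an $\varepsilon$-refinement of $C(f)$ and put
$$\Phi_G(A)=\bigcup_{a\in A}G(\{a\})\qquad(A\in2^X).$$
Since $a\mapsto G(\{a\})$ is continuous, $\Phi_G(A)$ is compact and $\Phi_G:2^X\to2^Y$ is continuous; and $H(G(\{a\}),\{f(a)\})<\varepsilon$ for all $a$ gives $\rho(\Phi_G,2^f)\le\varepsilon$. So continuity and closeness come for free.

The attempt stops at the fibres. If $G(\{x\})\subset\bigcup_{a\in K}G(\{a\})$, then $\Phi_G(K)=\Phi_G(K\cup\{x\})$, and this fibre has diameter at least $d(x,K)$. Small fibres of $G$ say only that $G(\{x\})\ne G(\{a\})$ when $a$ is far from $x$. They do not prevent a nondegenerate continuum $G(\{x\})$ from being covered by the others. In the example this happens for the refinements that we construct (see the remark after Lemma 12), and part 2 of Theorem A says that no other way of producing $\Phi$ can succeed there.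

## 4. Locally connected continua: refinability of $2^f$ is monotonicity of $f$

**Notions and theorems used.** A *Peano continuum* is a locally connected continuum. A *free arc* is an arc that is open in the space apart from its endpoints; in Example 2, $F\cup B$ has free arcs inside $F$, while $B$ has none. $Q=[0,1]^{\mathbb N}$ is the Hilbert cube. A compactum is *cell-like* if it is contractible in each of its neighborhoods in an ANR containing it. Contractible compacta are cell-like; a circle is not, as one sees by taking the circle itself as the ANR.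

* [CS] Curtis–Schori, Fund. Math. 101 (1978): for a nondegenerate Peano continuum $Z$, $2^Z\cong Q$; if $Z$ has no free arc, $C(Z)\cong Q$.
* [Ch1] Chapman, *Lectures on Hilbert Cube Manifolds* (CBMS 28, 1976): a surjection between Hilbert cubes with cell-like point inverses is a uniform limit of homeomorphisms.
* [BM] Bing, Moise (1949): a Peano continuum has a convex metric, i.e. one in which any two points $x,y$ are joined by an isometric copy of $[0,d(x,y)]$.

For example, arc length is a convex metric on a circle and chordal distance is not. For a convex metric let $N_t(A)$ be the closed $t$-neighborhood of $A$. If $A$ is connected, so is $N_t(A)$, because each of its points is joined to $A$ by a segment inside $N_t(A)$. Moreover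
$$H(N_t(A),N_t(B))\le H(A,B),\qquad H(N_t(A),N_{t'}(A))\le|t-t'|.\tag{1}$$
For the first inequality let $d(x,a)\le t$, $a\in A$, and choose $b\in B$ with $d(a,b)\le H(A,B)$. Then $d(x,b)\le t+H(A,B)$, and a point on the segment from $b$ to $x$ is within $t$ of $b$ and within $H(A,B)$ of $x$. The second is proved in the same way. So $(A,t)\mapsto N_t(A)$ is continuous.

**Lemma 1.** Let $h:M\to N$ be a refinable mapping of compact metric spaces, $N$ locally connected. Then $h$ is monotone.

*Proof.* Suppose $h^{-1}(y)=C_1\sqcup C_2$ with $C_i$ nonempty and closed. Take open $O_i\supset C_i$ whose closures are at distance $d_0>0$ from each other. By compactness some ball about $y$ has its preimage in $O_1\cup O_2$. By local connectedness there is a closed connected neighborhood $K$ of $y$ so small that $h^{-1}(K)\subset O_1\cup O_2$, and for small $\varepsilon<d_0$ even the preimage of the closed $\varepsilon$-neighborhood of $K$ lies in $O_1\cup O_2$, and $K$ contains the $\varepsilon$-ball about $y$. Let $g$ be an $\varepsilon$-refinement of $h$. Then $g^{-1}(K)\subset O_1\cup O_2$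 and $g(C_i)\subset K$. As $g$ is surjective, $K$ is the union of the nonempty closed sets $g(g^{-1}(K)\cap\overline{O_i})$, $i=1,2$. Since $K$ is connected, they intersect, so some fibre of $g$ meets both $\overline{O_1}$ and $\overline{O_2}$ and has diameter $\ge d_0>\varepsilon$, a contradiction. $\square$

**Lemma 2.** If $Y$ is a Peano continuum, then $C(Y)$ and $2^Y$ are locally connected.

*Proof.* Use a convex metric. Let $H(A,A')\le\eta$. Consider the path
$$A\ \to\ N_\eta(A)\ \to\ N_\eta(A)\cup N_\eta(A')\ \to\ N_\eta(A')\ \to\ A'$$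
made of $N_t(A)$, then $N_\eta(A)\cup N_t(A')$, then $N_t(A)\cup N_\eta(A')$ with $t$ decreasing, then $N_t(A')$ with $t$ decreasing, $0\le t\le\eta$. The junctions fit because $A'\subset N_\eta(A)$ and $A\subset N_\eta(A')$. If $A,A'$ are connected, so are all sets on the path: in the second stretch both parts contain $A'$, in the third both contain $A$. All sets on it lie in $N_{2\eta}(A)$, and $A$ lies in the $\eta$-neighborhood of each. So the path stays within $2\eta$ of $A$. Hence each point of $C(Y)$ and of $2^Y$ has arbitrarily small connected neighborhoods, which gives local connectedness. $\square$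

**Proof of Theorem B.**

**Step 1: if $C(f)$ is refinable, then (a).** By Lemmas 1 and 2, $C(f)^{-1}(\{y\})$, which is the set of subcontinua of $f^{-1}(y)$, is connected. A separation $f^{-1}(y)=C_1\sqcup C_2$ would separate it into the subcontinua of $C_1$ and those of $C_2$. So $f^{-1}(y)$ is connected.

**Step 2: (c) implies (a).** In the same way $(2^f)^{-1}(\{y\})=2^{f^{-1}(y)}$ is connected, whereas for a separation as above $2^{C_1}$ would be a proper nonempty clopen subset.

**Step 3: (b) implies (c).** $2^f$ is surjective, because $f(f^{-1}(D))=D$, and a homeomorphism within less than $\varepsilon$ of it is an $\varepsilon$-refinement.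

**Step 4: (a) implies (b).** The aim is to show that the fibres of $2^f$ are cell-like. $X$ and $Y$ are nondegenerate Peano continua, so $2^X\cong Q\cong2^Y$ by [CS]. By [Ch1] it suffices that each fibre $\mathcal F_D=\{A\in2^X:f(A)=D\}$, $D\in2^Y$, is contractible in each neighborhood $\mathcal U$ of it in $2^X$.

For closed $V\supset f^{-1}(D)$ put $\mathcal V(V)=\{A\in2^X:A\subset V,\ f(A)\supset D\}$. If $V_k\to f^{-1}(D)$ and $A_k\in\mathcal V(V_k)$, each limit $A$ of a subsequence satisfies $A\subset f^{-1}(D)$ and $f(A)\supset D$, so $A\in\mathcal F_D$. Hence $\mathcal V(V)\subset\mathcal U$ if $V$ is close enough to $f^{-1}(D)$. Since $X$ is a finite union of Peano continua of arbitrarily small diameter, we can take $V$ to be the union of those of them that meet $f^{-1}(D)$. The components $V_1,\dots,V_k$ of $V$ are then Peano continua that meet $f^{-1}(D)$, and they are clopen in $V$.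

Let $A\in\mathcal F_D$. Then $A\cap V_j\neq\emptyset$ for each $j$: pick $x\in V_j\cap f^{-1}(D)$; the set $f^{-1}(f(x))\subset f^{-1}(D)\subset V$ is connected by (a), so it lies in $V_j$, and it meets $A$ because $f(x)\in D=f(A)$. With convex metrics on the $V_j$,
$$A\mapsto\bigcup_jN_t^{V_j}(A\cap V_j),\qquad t\ge0,$$
is therefore a homotopy on $\mathcal F_D$. It is continuous since the $V_j$ are clopen in $V$ and all $A\cap V_j\ne\emptyset$. Its values contain $A$ and lie in $V$, so they are in $\mathcal V(V)\subset\mathcal U$. It starts at the inclusion and is constantly $V$ for large $t$. So $\mathcal F_D$ is contractible in $\mathcal U$. $\blacksquare$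

In particular, $2^f$ is refinable in Example 2 although $f$ is not.

## 5. Two rays over a square with a whisker

The plan is to add to a square with a whisker a ray that keeps returning to it. Finite sets $A$ in the square, and also sets $A\cup\{q\}$, will be limits of finite subsets of short stretches of the ray. A mapping $\Phi$ near $2^f$ must respect these stretches, and that will pin down $\Phi(A)$ and $\Phi(A\cup\{q\})$.

**Step 1: the sets $P_0$ and $D_0$.** In $\mathbb R^2=\mathbb R^2\times\{0\}\subset\mathbb R^3$ with the Euclidean metric let $B=[-2,2]^2$, $K_0=[-1,1]^2$, and let the handle $J$ be the polygonal arc with consecutive vertices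
$$h_0=(2,-1),\ (4,-1),\ (4,1),\ (2,1)=h_1,\qquad o=(4,0)\in J.$$
Let $p=(0,0)$, $\ell=(-\frac12,\frac12)$, $L=[\ell,p]$ (slope $-1$), $F=\{(0,0,z):0\le z\le1\}$, $q=(0,0,1)$, and
$$D_0=B\cup J,\quad P_0=D_0\cup F,\quad M=L\cup F,\quad f_0:P_0\to D_0,\ f_0|_{D_0}=\mathrm{id},\ f_0(F)=\{p\}.$$
Note $D_0\cap M=L$. Let $c:[-1,1]\to M$ be the homeomorphism that is affine on $[-1,0]$ (onto $L$, $c(-1)=\ell$, $c(0)=p$) and on $[0,1]$ (onto $F$, $c(1)=q$). It is $1$-Lipschitz, and
$$f_0c(r)=c(\min(r,0)).\tag{2}$$

**Step 2: fuzz.** The purpose is to remove free arcs, so that [CS] applies to $C(\cdot)$, and to make $P_0,D_0$ thin. Let $\{z_i\}_{i\ge1}$ be distinct points of $P_0\setminus\{p\}$ such that $I_D=\{i:z_i\in D_0\}$ and $I_F=\{i:z_i\in F\}$ give dense subsets of $D_0$ and of $F$. At each $z_i$ attach a disc $S_i$ with $S_i\cap P_0=\{z_i\}$. The $S_i$ are disjoint scaled copies, of diameter $\le2^{-i}$, of one pointed disc (the base point corresponding to $z_i$). Use the wedge metric: distances from points of $S_i$ to points outside are measured through $z_i$. Put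
$$P=P_0\cup\bigcup_iS_i,\quad D=D_0\cup\bigcup_{i\in I_D}S_i,\quad\hat F=F\cup\bigcup_{i\in I_F}S_i,$$
so $P=D\cup\hat F$ and $D\cap\hat F=\{p\}$. Let $f_P:P\to D$ be the identity on $D$ with $f_P(\hat F)=\{p\}$; it extends $f_0$.

$P,D,\hat F$ are Peano continua. They are compact, since points in $S_i$ with $i\to\infty$ approach the $z_i$, and connected. For each $\eta$ they are finite unions of connected sets of diameter $<\eta$: cover $P_0$ (or $D_0$, $F$) by finitely many small continua, add to each the small discs attached to it, and subdivide the finitely many large discs.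

Every nonempty open subset $U$ of $P$ (or $D$) contains a nonempty open subset of some $S_i\setminus\{z_i\}$. Indeed $S_i\setminus\{z_i\}$ is open; and if $U$ meets $P_0$, it contains some $z_i$ by density, hence points of $S_i\setminus\{z_i\}$. So there are no free arcs in $P$ or $D$ (an interval contains no open piece of a disc), and $P_0$, $D_0$ have empty interior in $P$, $D$.

**Step 3: the path $\psi$.** Let $\mathsf h,\mathsf v,\mathsf d$ be the horizontal direction, the vertical direction, and the direction of slope $1$; none is the direction of $L$. For $\theta\in\{\mathsf h,\mathsf v,\mathsf d\}$ let $\lambda_\theta(a)$ be the $\theta$-line through $a$ intersected with $B$. A *rational line* is the intersection with $B$ of a line $y=k$ or $x=k$ ($|k|<2$) or $y-x=k$ ($|k|\le2$), $k\in\mathbb Q$.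

* *Excursion* $e$: from $\ell$ along $L$ to $p$, along $F$ to $q$, and back the same way to $\ell$.
* *Cycle* $\omega(\theta,\lambda)$, $\lambda$ a rational $\theta$-line: from $\ell$ along $\lambda_\theta(\ell)$ to $\partial B$, along $\partial B$ counterclockwise to an endpoint of $\lambda$, along $\lambda$, along $\partial B$ counterclockwise to an endpoint of $\lambda_\theta(\ell)$, back to $\ell$ along $\lambda_\theta(\ell)$.
* *Trip* of type $(\theta;\lambda_1,\dots,\lambda_m)$, $m\ge1$, the $\lambda_i$ rational $\theta$-lines: from $o$ along $J$ to $h_1$, along $\partial B$ counterclockwise to an endpoint of $\lambda_\theta(\ell)$, along $\lambda_\theta(\ell)$ to $\ell$; then $e,\omega(\theta,\lambda_1),e,\omega(\theta,\lambda_2),e,\dots,\omega(\theta,\lambda_m),e$; then from $\ell$ along $\lambda_\theta(\ell)$ to $\partial B$, along $\partial B$ counterclockwise to $h_0$, along $J$ to $o$.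

For each type the choices of endpoints are fixed once and for all, and each stretch along $\partial B$ is less than one full turn. There are countably many types. Let $\psi:[0,\infty)\to P_0$ be a concatenation of trips $n=0,1,2,\dots$ in which each type occurs infinitely often. Trip $n$ occupies $[o_n,o_{n+1}]$, $o_0=0$. Parametrize so that
$$\psi(o_n+\tau)=(4,\tau)\quad(|\tau|\le\tfrac12;\ 0\le\tau\le\tfrac12\text{ if }n=0),$$
and so that each excursion occupies an interval of length $4$, with
$$\psi(\alpha+\tau)=c(r(\tau)),\qquad r(\tau)=\tau-1\ (0\le\tau\le2),\quad r(\tau)=3-\tau\ (2\le\tau\le4).$$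
Each trip has at least two excursions, so $o_{n+1}-o_n\ge8$ and $o_n\to\infty$. Number the excursion intervals $V_n=[\alpha_n,\omega_n]$ ($n\ge1$) in order; they are disjoint. Let $U_n=[\omega_n,\alpha_{n+1}]$ ($n\ge1$) and $U_0=[0,\alpha_1]$.

The following properties can be read off.

**(P1)** If $t\notin\bigcup_n(o_n-\frac12,o_n+\frac12)$, then $d(\psi(t),o)\ge\frac12$ and $d(f_0\psi(t),o)\ge\frac12$. Indeed the points of $P_0$ at distance $<\frac12$ from $o$ are the $(4,y)$ with $|y|<\frac12$, and a trip passes them only at its two ends.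

**(P2)** The image of a trip depends only on its type. For type $(\theta;\lambda_1,\dots,\lambda_m)$ its $\psi$-image contains $\lambda_1,\dots,\lambda_m$ and $q$, and the part of its $f_0\psi$-image in $\operatorname{int}B$ is contained in $\lambda_\theta(\ell)\cup\lambda_1\cup\dots\cup\lambda_m\cup L$.

**(P3)** All tails $\psi([t,\infty))$ are dense in $P_0$: rational horizontal lines are dense in $B$, each is traversed at arbitrarily late times, and every trip covers $J$ and $F$. Hence the tails of $f_0\psi$ are dense in $D_0$.

**(P4)** Each $\psi|_{U_n}$ is a polygonal path in $D_0$ with at most $20$ segments, all of directions $\mathsf h,\mathsf v,\mathsf d$. A stretch along $\partial B$ has at most $5$ segments, so a cycle has at most $1+5+1+5+1=13$. The passage from the last excursion of a trip to the first one of the next has at most $1+5+2+2+5+1=16$, and $\psi|_{U_0}$ has fewer.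

**(P5)** Let $E$ be a Hausdorff limit of sets $\psi([s_k,t_k])$ with $[s_k,t_k]\subset U_{n_k}$. Then $E$ is a continuum in $D_0$ and $E\cap M$ is finite. If $E$ is nondegenerate, then $E=\overline{E\setminus M}$. To see this, pass to a subsequence for which the number of segments and their directions are constant and their endpoints converge. Then $E$ is a union of at most $20$ (possibly degenerate) segments of directions $\mathsf h,\mathsf v,\mathsf d$, each of which meets $L$ in at most one point; and $E\cap M=E\cap L$ as $D_0\cap M=L$. A nondegenerate continuum has no isolated points, so removing finitely many points and closing up gives it back.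

**Step 4: the continua.** In $P\times[0,1]$ with the max metric put
$$R_X(t)=\Big(\psi(t),\frac1{1+t}\Big),\quad R_Y(t)=\Big(f_0\psi(t),\frac1{1+t}\Big),$$
$$X=(P\times\{0\})\cup R_X([0,\infty)),\quad Y=(D\times\{0\})\cup R_Y([0,\infty)),\quad f=(f_P\times\mathrm{id})|_X.$$
The second coordinate is called the height. The closure of $R_X([0,\infty))$ is $R_X([0,\infty))\cup(P_0\times\{0\})$ by (P3), that of $R_Y([0,\infty))$ is $R_Y([0,\infty))\cup(D_0\times\{0\})$; so $X,Y$ are continua. Write $R_X,R_Y$ also for the rays, which are open in $X,Y$ (positive height) and are topological copies of $[0,\infty)$; write $P$ for $P\times\{0\}$, and so on. For $t\le t'$ we abbreviate $R_X[t,t']=R_X([t,t'])$, and similarly for $Y$ and for $[t,\infty)$. We have $f(R_X(t))=R_Y(t)$, and the only nondegenerate point inverse of $f$ is $\hat F$, which is connected. So $f$ is a monotone surjection.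

*Smaller model.* The simplest object of this kind is the closure of the graph of $\sin(1/x)$, $0<x\le1$: a ray that accumulates on a segment. There, as here, a continuum that meets both the ray and the remainder must contain a whole tail of the ray.

## 6. No mapping near $2^f$ separates $K_0$ from $K_0\cup\{q\}$

In this section $\varepsilon=\frac1{50}$ and $\Phi:2^X\to2^Y$ is continuous with $H(\Phi(A),f(A))<\varepsilon$ for all $A$. We show $\Phi(K_0)=\Phi(K_0\cup\{q\})$. As $H(K_0,K_0\cup\{q\})=d(q,K_0)=1$, this is part 2 of Theorem A; in particular no $\varepsilon'$-refinement of $2^f$ exists for $\varepsilon'\le\frac1{50}$.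

The mechanism is as follows. A singleton on trip $n$ must go to trip $n$ of $R_Y$ because every trip starts and ends at $o$, which serves as a checkpoint. Then all closed subsets of trip $n$ go to trip $n$. In the limit, $\Phi(A)$ lies in the image of the trips through $A$, for each of three directions of travel, and this leaves only $A\cup L$.

**Lemma 3.** Let $T$ be a continuum, $\phi:T\to2^Y$ continuous, $\mathcal G=\{(\tau,y):y\in\phi(\tau)\}\subset W\subset T\times Y$, $V$ clopen in $W$. If $\{\tau_0\}\times\phi(\tau_0)\subset V$ for some $\tau_0$, then $\mathcal G\subset V$.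

*Proof.* $\mathcal G$ is compact and $\mathcal U=\mathcal G\setminus V$ is clopen in it, so the projection of $\mathcal U$ to $T$ is closed. It is also open: if $(\tau,y)\in\mathcal U$ and $\tau'$ is near $\tau$, there is $y'\in\phi(\tau')$ near $y$, and $(\tau',y')\in\mathcal U$ because $\mathcal U$ is open in $\mathcal G$. It misses $\tau_0$, and $T$ is connected, so it is empty. $\square$

For $y\in Y$ let $y_1\in D$ be its first coordinate, and let $0<r<\frac12$. By (P1) and the parametrization,
$$R_Y\cap\{d(y_1,o)\ge r\}=R_Y\Big(\bigcup_m[o_m+r,o_{m+1}-r]\Big),\qquad R_Y\cap\{d(y_1,o)\le r\}=R_Y\Big(\bigcup_m[o_m-r,o_m+r]\cap[0,\infty)\Big).\tag{3}$$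
The intervals in each union are disjoint and locally finite, and $R_Y$ is open in $Y$. So each corresponding compact subarc of $R_Y$ is clopen in $\{y\in Y:d(y_1,o)\ge r\}$, respectively in $\{y\in Y:d(y_1,o)\le r\}$.

**Lemma 4.** For all $n$ and $s\in I_n:=[o_n+\frac18,o_{n+1}-\frac18]$: $\Phi(\{R_X(s)\})\subset R_Y[o_n,o_{n+1}]$.

*Proof.* Let $\Omega_n=(o_n-\frac14,o_n+\frac14)\cap[0,\infty)$. We prove by induction
$$(*)_n\qquad\Phi(\{R_X(o_n)\})\subset R_Y(\Omega_n).$$

For $n=0$: points of $Y$ within $\varepsilon$ of $R_Y(0)=(o,1)$ have height $>\frac{49}{50}$, so they are $R_Y(t)$ with $t<\frac1{49}<\frac14$.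

Assume $(*)_n$. Put $T=[o_n,o_{n+1}]$ and $W=\{(s,y)\in T\times Y:d(y,R_Y(s))\le\varepsilon\}$, and let $V\subset W$ consist of the $(s,y)$ with

* $y\in R_Y(\Omega_n)$ if $s\le o_n+\frac18$,
* $y\in R_Y[o_n,o_{n+1}]$ if $s\in I_n$,
* $y\in R_Y(\Omega_{n+1})$ if $s\ge o_{n+1}-\frac18$.

In the first and third range $d(y_1,o)\le\frac18+\varepsilon<\frac15$; in the second $d(y_1,o)\ge\frac18-\varepsilon>\frac1{10}$. By (3) with $r=\frac15$ and $r=\frac1{10}$, the condition is clopen on each of the three closed ranges. The conditions agree where ranges meet. If $s=o_n+\frac18$ and $y=R_Y(t)$, then $f_0\psi(t)$ is within $\varepsilon$ of $(4,\frac18)$, so $f_0\psi(t)=(4,t-o_m)$ for some $m$ and $t\in(o_m,o_m+\frac15)$; both conditions then say $m=n$. If $s=o_{n+1}-\frac18$, then likewise $t\in(o_m-\frac15,o_m)$ and both say $m=n+1$. Points $y\in D$ satisfy none of the conditions. So $V$ and $W\setminus V$ are each a union of three closed sets, and $V$ is clopen in $W$. With $\phi(s)=\Phi(\{R_X(s)\})$ and $\tau_0=o_n$, Lemma 3 applies by $(*)_n$, and it gives the assertion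 for $n$ and $(*)_{n+1}$. $\square$

**Lemma 5.** If $A\in2^{R_X(I_n)}$, then $\Phi(A)\subset R_Y[o_n,o_{n+1}]$.

*Proof.* Apply Lemma 3 to $T=2^{R_X(I_n)}$, which is a continuum because $R_X(I_n)$ is an arc, $\phi=\Phi|_T$, and $W=\{(A,y):d(y,f(A))\le\varepsilon\}$. On $W$ we have $d(y_1,o)\ge\frac18-\varepsilon>\frac1{10}$, so $V=\{(A,y)\in W:y\in R_Y[o_n,o_{n+1}]\}$ is clopen in $W$ by (3). For $\tau_0$ take a singleton and use Lemma 4. $\square$

**Lemma 6 (upper bound).** Let $E=\emptyset$ or $E=\{q\}$. For every nonempty closed $A\subset K_0$: $\Phi(A\cup E)\subset A\cup L$.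

*Proof.*
**Step 1: generic finite sets.** Let $A\subset K_0\cap\mathbb Q^2$ be finite and *generic*: if $a,b,b'\in A\cup\{\ell\}$ and $\lambda_{\mathsf h}(a)\cap\lambda_{\mathsf v}(b)\cap\lambda_{\mathsf d}(b')\ne\emptyset$, then $a=b=b'$. Fix $\theta$. The lines $\lambda_\theta(a)$, $a\in A$, are rational, so infinitely many trips $n$ have type $(\theta;\lambda_\theta(a):a\in A)$. For these, $A\cup E\subset\psi(I_n)$ by (P2); the times outside $I_n$ are spent near $o$. Choose a finite $A_n\in2^{R_X(I_n)}$ with first-coordinate set $A\cup E$; then $A_n\to A\cup E$ because heights tend to $0$. By Lemma 5, $\Phi(A_n)\subset R_Y[o_n,o_{n+1}]$, so in the limit $\Phi(A\cup E)\subset Z_\theta\times\{0\}$, where $Z_\theta\subset D_0$ is the common compact $f_0\psi$-image of these trips. Since $f(A\cup E)\subset K_0$, the set $\Phi(A\cup E)$ lies within $\varepsilon$ of $K_0$, hence in $\operatorname{int}B$. By (P2), for all three $\theta$ at once,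
$$\Phi(A\cup E)\subset\bigcap_\theta\Big(L\cup\bigcup_{a\in A\cup\{\ell\}}\lambda_\theta(a)\Big)=L\cup A\cup\{\ell\}=A\cup L,$$
because a point outside $L$ of the intersection lies in some $\lambda_{\mathsf h}(a)\cap\lambda_{\mathsf v}(b)\cap\lambda_{\mathsf d}(b')$. (With $\mathsf h$ and $\mathsf v$ alone, all crossing points $(x_b,y_a)$ would remain; this is why there are three directions.)

**Step 2: density.** Write $a=(x_a,y_a)$. Since $\lambda_{\mathsf h}(a)\cap\lambda_{\mathsf v}(b)=\{(x_b,y_a)\}$, genericity excludes only the equations $y_a-x_b=y_{b'}-x_{b'}$ with $a,b,b'$ not all equal. For $a=b\ne b'$ this is $y_a-x_a=y_{b'}-x_{b'}$; for $b=b'\ne a$ it is $y_a=y_b$; for $a=b'\ne b$ it is $x_b=x_a$; for three different points, at most one of which is $\ell$, it still involves a coordinate of a point of $A$. In all cases, also when one of the points is $\ell$, it is a nontrivial affine condition on the coordinates of the points of $A$. Finitely many hyperplanes are nowhere dense and rational tuples are dense off them. So finite generic rational sets are dense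 in $2^{K_0}$, and the general case follows by passing to limits. $\square$

**Lemma 7 (lower bound).** Let $E$ be as in Lemma 6 and let $A\subset O:=\operatorname{int}K_0\setminus L$ be finite and nonempty. Then $A\subset\Phi(A\cup E)$.

*Proof.* The purpose is to follow one point of $A$ while the set moves from a position where the claim is clear. Let $A=\{a_1,\dots,a_m\}$ (distinct) and fix $i$. $O$ is a connected open subset of the plane (an open square minus an arc). So the space of ordered $m$-tuples of distinct points of $O$ is path connected, being the connected manifold $O^m$ minus finitely many closed submanifolds of codimension $2$. Choose a path $A(\tau)=\{a_1(\tau),\dots,a_m(\tau)\}$ in it from $A(0)$ to $A(1)=A$, where $a_i(0)$ has distance $>2\varepsilon$ from $L$ and from all $a_j(0)$, $j\ne i$; for instance $a_i(0)=(\frac34,-\frac34)$ and the others near $(-\frac34,-\frac34)$. Let $\mathcal T=\{\tau\in[0,1]:a_i(\tau)\in\Phi(A(\tau)\cup E)\}$.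

* $0\in\mathcal T$: $\Phi(A(0)\cup E)$ has a point within $\varepsilon$ of $a_i(0)\in f(A(0)\cup E)$. By Lemma 6 it lies in $A(0)\cup L$, so it is $a_i(0)$.
* $\mathcal T$ is closed by continuity.
* $\mathcal T$ is open: for $\tau$ near $\tau_0\in\mathcal T$, $\Phi(A(\tau)\cup E)\subset A(\tau)\cup L$ has a point near $a_i(\tau_0)$, and the only point of $A(\tau)\cup L$ there is $a_i(\tau)$.

So $\mathcal T=[0,1]$ and $a_i\in\Phi(A\cup E)$. $\square$

**Proof of Theorem A, part 2.** Let finite sets $A\subset O$ converge to $K_0$. Lemma 7 gives $K_0\subset\Phi(K_0\cup E)$, and Lemma 6 gives $\Phi(K_0\cup E)\subset K_0\cup L=K_0$. Hence $\Phi(K_0)=K_0=\Phi(K_0\cup\{q\})$. $\blacksquare$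

## 7. The three types of subcontinua of $X$

From here on we prove part 1. The first task is to list the elements of $C(X)$ and the ways they converge. Let
$$\mathcal E_X=\{A\in C(P):A\supset P_0\},\qquad\mathcal E_Y=\{A\in C(D):A\supset D_0\}.$$

**Lemma 8.** (a) The elements of $C(X)$ are exactly: (i) $A\in C(P)$; (ii) $R_X[s,t]$, $0\le s\le t<\infty$; (iii) $A\cup R_X[s,\infty)$, $A\in\mathcal E_X$, $s\ge0$. The same holds for $Y$ with $D,\mathcal E_Y,R_Y$.

(b) If $s_k\to s<\infty$ and $t_k\to\infty$, then $R_X[s_k,t_k]\to P_0\cup R_X[s,\infty)$, and similarly for $Y$ with $D_0$.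

(c) The set $\mathcal L_X$ of all limits of sequences $R_X[s_k,t_k]$ with $s_k\to\infty$ is a compact subset of $C(P_0)$.

*Proof.* (a) Let $K\in C(X)$ meet both $P$ and $R_X$, and let $R_X(s)\in K$. If $R_X(t)\notin K$ for some $t>s$, then $K\cap R_X([0,t])=K\cap R_X([0,t))$ is a nonempty clopen subset of $K$, proper as $K$ meets $P$: a contradiction. So $K\cap R_X=R_X[s_0,\infty)$ for some $s_0$, and $K\supset P_0$ since $K$ is closed. If $K\cap P=C_1\sqcup C_2$ with $C_i$ closed and nonempty, $P_0\subset C_1$ say, then $K=(C_1\cup R_X[s_0,\infty))\sqcup C_2$ would be a separation into closed sets. So $K\cap P$ is connected, and $K$ is of type (iii). Conversely, sets of type (iii) are continua. A continuum in $P$ has type (i), one in $R_X$ type (ii). For $Y$ the proof is the same.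

(b) Given $\eta>0$ choose $u>s$ with $\frac1{1+u}<\eta$ and $v>u$ such that $\psi([u,v])$ is $\eta$-dense in $P_0$. For large $k$, $s_k<u<v<t_k$. Each point of $P_0$, hence (within $2\eta$) each point of $R_X[v,\infty)$, is close to $R_X[u,v]\subset R_X[s_k,t_k]$. The arcs $R_X[s,v]$ and $R_X[s_k,v]$ are close to each other because $s_k\to s$. This gives both inclusions up to $2\eta$.

(c) The limits lie in $P_0$ because heights tend to $0$. If $A_j\in\mathcal L_X$, $A_j\to A$, choose $s_j\ge j$ and $t_j\ge s_j$ with $H(R_X[s_j,t_j],A_j)<\frac1j$; then $R_X[s_j,t_j]\to A$ and $A\in\mathcal L_X$. $\square$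

So a refinement $G$ of $C(f)$ that preserves types consists of a mapping $G_R$ of the parameter set $\{0\le s\le t\}$, a mapping $G_\infty:C(P)\to C(D)$, and something on type (iii). Continuity at infinity asks that $G_\infty$ on $\mathcal L_X$ be the limit of $R_Y[G_R(s,t)]$. Two simple choices of $G_R$ show what is needed.

*First choice, $G_R=\mathrm{id}$.* The limit map on $\mathcal L_X$ is $A\mapsto f_0(A)$. Now $\{p\}$ and $\{q\}$ are in $\mathcal L_X$ (take $R_X(\alpha_n+1)$ and $R_X(\alpha_n+2)$), so $G$ would have the fibre containing $\{p\},\{q\}$, of diameter at least $1$. Hence $G_R$ must separate positions on the excursions.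

*Second choice, use the homeomorphism $\rho$ of Example 1 on excursions,* so that a piece at positions $[r,r']$ goes to positions $[\rho(r),\rho(r')]$. Then for $-1<r<0$ the singleton $\{c(r)\}$, as a limit of singletons $\{R_X(\alpha_n+1+r)\}$, is sent to $\{c(\rho(r))\}\ne\{c(r)\}$. But $c(r)\in L$ is also a limit of points $\psi(s_k)$, $s_k\to\infty$, where the path crosses $L$ on rational lines during the intervals $U_n$, and there $G_R$ is the identity. So there is no limit map.

We therefore need a homeomorphism $m:C([-1,1])\to C([-1,0])$ close to the map induced by $r\mapsto\min(r,0)$ that *fixes the singletons* $\{r\}$, $r\le0$. No homeomorphism $C(h)$ induced by $h:[-1,1]\to[-1,0]$ can do this, since then $h$ would be the identity on $[-1,0]$. But $m$ may send singletons $\{x\}$, $x>0$, to nondegenerate intervals.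

## 8. A homeomorphism $C([-1,1])\to C([-1,0])$ fixing the singletons $\{r\}$, $r\le0$

Identify $[r,r']$ with $(r,r')$; $H$ is the max metric, which we write $|\cdot|$. Let $0<\kappa<\frac14$. Name the points
$$v_1=(-1,-1),\ v_2=(0,0),\ v_3=(1,1),\ v_4=(0,1),\ v_5=(-1,1),\ v_6=(-1,0),\ v_0=(0,\tfrac12),$$
and let $m$ be the piecewise linear map that is affine on the six triangles
$$v_1v_2v_6,\quad v_6v_2v_0,\quad v_2v_3v_0,\quad v_3v_4v_0,\quad v_4v_5v_0,\quad v_5v_6v_0$$
with
$$v_1\mapsto(-1,-1),\ v_2\mapsto(0,0),\ v_3\mapsto(-\kappa,0),\ v_4\mapsto(-2\kappa,0),\ v_5\mapsto(-1,0),\ v_6\mapsto(-1,-\kappa),\ v_0\mapsto(-\tfrac32\kappa,-\kappa^2).$$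

**Lemma 9.** $m:C([-1,1])\to C([-1,0])$ is a homeomorphism, Lipschitz with some constant $\Lambda$ depending only on $\kappa$. Moreover
$$\begin{aligned}&m(\{r\})=\{r\}\ (r\le0),\qquad m(\{x\})=[-\kappa x,0]\ (0\le x\le1),\\&m([-1,r])=[-1,\rho(r)],\qquad m([r,1])=[-u(r),0],\end{aligned}\tag{4}$$
with $\rho$ from Example 1 and $u(r)=\kappa(2-r)$ for $r\ge0$, $u(r)=2\kappa+(1-2\kappa)|r|$ for $r\le0$; and
$$|m(r,r')-(\min(r,0),\min(r',0))|\le2\kappa.\tag{5}$$

*Proof.* The source triangles triangulate the triangle $v_1v_3v_5=C([-1,1])$: it is $v_1v_2v_6$ plus the convex quadrilateral $v_6v_2v_3v_5$, with the subdivision point $v_4$ on the side $v_3v_5$, coned from its interior point $v_0$. The image triangles triangulate $C([-1,0])$: the segment from $(-1,-\kappa)$ to $(0,0)$ splits it into two triangles. The upper one, $\{\kappa r\le r'\le0,\ -1\le r\le0\}$, has $(-\frac32\kappa,-\kappa^2)$ in its interior, as $-\frac32\kappa^2<-\kappa^2<0$, and is coned from it, with the subdivision points $(-\kappa,0),(-2\kappa,0)$ on its top side. The cyclic order of the images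 of $v_6,v_2,v_3,v_4,v_5$ on its boundary agrees with the order in the source. So $m$ is a homeomorphism, and as a piecewise linear map on a convex set it is Lipschitz.

The formulas (4) are read off on the sides. The segment $v_1v_2$ is fixed; $v_2v_3$ goes to the segment from $(0,0)$ to $(-\kappa,0)$; the side $v_1v_6v_5$ goes to the points $(-1,\cdot)$ with breakpoint $-\kappa$; the side $v_3v_4v_5$ goes to the points $(\cdot,0)$ with breakpoint $-2\kappa$. For (5), each of the six triangles lies on one side of $r=0$ and on one side of $r'=0$, so both maps are affine on it, and it suffices to compare at vertices: the distances at $v_1,\dots,v_6,v_0$ are $0,0,\kappa,2\kappa,0,\kappa,\frac32\kappa$. $\square$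

Note $u(-1)=1$, $u(1)=\kappa$, $\kappa\le u\le 1$.

## 9. Realizing $m$ on the parameters of one excursion

Let $T=\{(\sigma,\tau):0\le\sigma\le\tau\le4\}$ be the parameter triangle of subarcs of one excursion, let $\mathrm{pos}_X(\sigma,\tau)=r([\sigma,\tau])\in C([-1,1])$, and let $\mathrm{pos}_Y(\sigma,\tau)\in C([-1,0])$ be the image of $[\sigma,\tau]$ under $\min(r(\cdot),0)$. By (2),
$$\psi[\alpha_n+\sigma,\alpha_n+\tau]=c(\mathrm{pos}_X(\sigma,\tau)),\qquad f_0\psi[\alpha_n+\sigma,\alpha_n+\tau]=c(\mathrm{pos}_Y(\sigma,\tau)).$$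
*Example.* $\mathrm{pos}_X(1,3)=[0,1]$ and $\mathrm{pos}_Y(1,3)=\{0\}$. All $(\sigma,\tau)$ with $1\le\sigma\le\tau\le3$ have $\mathrm{pos}_Y=\{0\}$; this is the room that the construction uses.

We want a surjection $g:T\to T$ with $\mathrm{pos}_Yg(z)$ nearly $m(\mathrm{pos}_X(z))$. On the edges $\sigma=0$ and $\tau=4$, where arcs start to leave the excursion, $g$ should move the two ends separately. Let $b:[0,4]\to[0,4]$ be piecewise linear with
$$b(0)=0,\ b(1)=1-\kappa,\ b(2)=1,\ b(3)=3,\ b(4)=4,$$
and $a(\sigma)=4-b(4-\sigma)$, so $a(0)=0,\ a(1)=1,\ a(2)=3,\ a(3)=3+\kappa,\ a(4)=4$. Both are increasing homeomorphisms, and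
$$b(\tau)=1+\rho(\tau-1)\ (\tau\le2),\qquad a(\sigma)=3-\rho(3-\sigma)\ (\sigma\ge2).\tag{6}$$

**Lemma 10.** For $0<\delta<\frac12$ there is a continuous surjection $g=g_\delta:T\to T$ with $g(0,\tau)=(0,b(\tau))$, $g(\sigma,4)=(a(\sigma),4)$ and
$$H(\mathrm{pos}_Yg(z),\,m(\mathrm{pos}_X(z)))\le2(\Lambda+1)\delta\qquad(z\in T).$$

*Proof.*
**Step 1: a parametrization of the arcs with $\mathrm{pos}_Y=[-w,0]$.** Let $\vartheta(\sigma,\tau)=(4-\tau,4-\sigma)$, the reflection of $T$. Since $r(4-\tau)=r(\tau)$, $\mathrm{pos}_X\vartheta=\mathrm{pos}_X$ and $\mathrm{pos}_Y\vartheta=\mathrm{pos}_Y$. For $w,\varphi\in[0,1]$ put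
$$Q(w,\varphi)=\begin{cases}(1-w,\ 1+2\varphi(2+w)),&\varphi\le\frac12,\\(1-w+(2\varphi-1)(2+w),\ 3+w),&\varphi\ge\frac12.\end{cases}$$
Both lines give $(1-w,3+w)$ at $\varphi=\frac12$, so $Q$ is continuous; its values are in $T$. It runs from $Q(w,0)=(1-w,1)$ to $Q(w,1)=(3,3+w)$, and direct substitution gives
$$\mathrm{pos}_YQ(w,\varphi)=[-w,0],\qquad\vartheta Q(w,\varphi)=Q(w,1-\varphi).\tag{7}$$
For the first identity: if $\varphi\le\frac12$ the interval starts at $1-w$, contains $1$ and ends by $3+w$; if $\varphi\ge\frac12$ it ends at $3+w$, contains $3$ and starts after $1-w$. For the second, with $\varphi\le\frac12$ both sides are $(3-2\varphi(2+w),3+w)$; the case $\varphi\ge\frac12$ follows since $\vartheta^2=\mathrm{id}$.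

For $0\le e\le1$ the set $S_e=\{1-e\le\sigma\le\tau\le3+e\}$ is convex, and $\mathrm{pos}_Y\subset[-e,0]$ on it. Let $m_1:\{0\le\sigma\le\tau\le2\}\to\{0\le\sigma\le\tau\le1\}$ be $m$ conjugated by the shift by $1$. Then $\mathrm{pos}_Ym_1(z)=m(\mathrm{pos}_X(z))$ and, by (4),
$$m_1(1+x,1+x)=Q(\kappa x,0)\ (0\le x\le1),\qquad m_1(\sigma,2)=Q(u(\sigma-1),0).\tag{8}$$
On $\{\tau\le2\}$ the map $m_1$ already satisfies the estimate exactly, but its image is only $\{\tau\le1\}$, and it must be joined to its mirror image on $\{\sigma\ge2\}$. We bend it near the part $\sigma=\tau\in[1,2]$ of the diagonal. Let $\eta(\sigma)=\min(1,2\sigma)$.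

**Step 2: definition on $\Delta_1=\{\tau\le2\}$.** Write $x=\tau-1$.

* I. $\tau\le1$: $g=m_1(\sigma,\tau)$.
* II. $\tau\ge1$, $\tau-\sigma\ge\delta x$: $g=m_1(\sigma+\delta x\eta(\sigma),\tau)$.
* III. $\tau\ge1+\delta$, $\tau-\sigma\le\delta x$: $g=Q\big(\kappa x,\frac12(1-\frac{\tau-\sigma}{\delta x})\big)$.
* IV. $1\le\tau\le1+\delta$, $\tau-\sigma\le\delta x$. This is the triangle with vertices $(1,1)$, $(1+\delta-\delta^2,1+\delta)$, $(1+\delta,1+\delta)$. On the side $\tau-\sigma=\delta x$ let $g=(1-\kappa x,1)$. On the side $\tau=1+\delta$ use formula III. On the side $\sigma=\tau$ let $g$ run from $(1,1)$ along the diagonal to $(2,2)$ and then straight to $(1-\kappa\delta,3+\kappa\delta)=Q(\kappa\delta,\frac12)$. These values agree at the three vertices, where they are $(1,1)$, $Q(\kappa\delta,0)$, $Q(\kappa\delta,\frac12)$, and they lie in the convex set $S_{\kappa\delta}$; extend over the triangle into $S_{\kappa\delta}$ by coning.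

In II the argument of $m_1$ is legitimate, as $\delta x\eta(\sigma)\le\delta x\le\tau-\sigma$. The pieces fit. I and II agree for $\tau=1$, and I and IV meet only at $(1,1)$, which is fixed by both. On $\tau-\sigma=\delta x$ we have $\sigma=1+x-\delta x\ge1$, so $\eta=1$ and II gives $m_1(\tau,\tau)=Q(\kappa x,0)=(1-\kappa x,1)$, as do III and IV. III and IV agree on $\tau=1+\delta$ by construction.

**Step 3: definition on $\Sigma=\{\sigma\le2\le\tau\}$.** For $0\le\sigma\le2$ let $k(\sigma)=\min(2,\sigma+\delta\eta(\sigma))$, and $k^*(\tau)=4-k(4-\tau)$ for $2\le\tau\le4$; so $k(0)=0$, $k(2)=2$, $3-k^*(\tau)=k(4-\tau)-1$. Put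
$$g(\sigma,\tau)=Q\big(u(\min(k(\sigma)-1,\,3-k^*(\tau))),\ \varphi(\sigma,\tau)\big),$$
where $\varphi:\Sigma\to[0,1]$ is a continuous extension (Tietze) of the following function on $\partial\Sigma$:

* $\varphi(\sigma,2)=\frac12\max(0,1-\frac{2-\sigma}\delta)$ and $\varphi(2,\tau)=1-\varphi(4-\tau,2)$;
* $\varphi(0,\tau)=\frac{b(\tau)-1}6$ and $\varphi(\sigma,4)=1-\frac{b(4-\sigma)-1}6$.

The corner values agree: $0$ at $(0,2)$, $\frac12$ at $(0,4)$, $1$ at $(2,4)$, $\frac12$ at $(2,2)$.

**Step 4: definition on $\Delta_2=\{\sigma\ge2\}$, and agreement.** On $\Delta_2$ let $g=\vartheta g\vartheta$, with $g$ from Step 2. The sets $\Delta_1,\Sigma,\Delta_2$ cover $T$.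

On $\tau=2$ (where $x=1$): $3-k^*(2)=1$, so in $\Sigma$ the first argument of $Q$ is $u(k(\sigma)-1)$. For $\sigma\le2-\delta$ we have $k(\sigma)=\sigma+\delta\eta(\sigma)$ and $\varphi=0$, so by (8) the value is $m_1(\sigma+\delta\eta(\sigma),2)$, as in II. For $\sigma\ge2-\delta$ we have $k(\sigma)=2$ and $u(1)=\kappa$, which is III.

On $\sigma=2$: the expression $\min(k(\sigma)-1,3-k^*(\tau))=\min(k(\sigma),k(4-\tau))-1$ is $\vartheta$-invariant, and $\varphi(2,\tau)=1-\varphi(\vartheta(2,\tau))$. By (7), $g(2,\tau)$ computed in $\Sigma$ is $\vartheta g\vartheta(2,\tau)$. So $g$ is well defined and continuous on $T$.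

**Step 5: boundary values.** On $\sigma=0$, $\tau\le2$: I or II applies with $\eta(0)=0$, so $g(0,\tau)=m_1(0,\tau)=(0,1+\rho(\tau-1))=(0,b(\tau))$ by (4), (6). On $\sigma=0$, $\tau\ge2$: $k(0)=0$, $u(-1)=1$, $\varphi\le\frac12$ and $Q(1,\varphi)=(0,1+6\varphi)=(0,b(\tau))$. On $\tau=4$, $\sigma\le2$: $3-k^*(4)=-1$, $\varphi\ge\frac12$ and $Q(1,\varphi)=(3(2\varphi-1),4)=(4-b(4-\sigma),4)=(a(\sigma),4)$. On $\tau=4$, $\sigma\ge2$: $g(\sigma,4)=\vartheta g(0,4-\sigma)=\vartheta(0,b(4-\sigma))=(a(\sigma),4)$.

**Step 6: the estimate.** I: exact. II: $\mathrm{pos}_Yg(z)=m(\mathrm{pos}_X(z'))$ with $|z'-z|\le\delta$, which gives $\Lambda\delta$ because $\mathrm{pos}_X$ is $1$-Lipschitz. III: $\mathrm{pos}_Yg=[-\kappa x,0]=m(\{x\})$, and $\mathrm{pos}_X=[\sigma-1,x]$ has length $\le\delta$; again $\Lambda\delta$. IV: $\mathrm{pos}_Yg\subset[-\kappa\delta,0]$, while $\mathrm{pos}_X\subset[0,\delta]$, so $m(\mathrm{pos}_X)$ is $\Lambda\delta$-close to $m(\{0\})=\{0\}$; total at most $(\Lambda+\kappa)\delta$. $\Sigma$: $\mathrm{pos}_X=[\min(\sigma-1,3-\tau),1]$ and by (7),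 (4) $\mathrm{pos}_Yg=m([\min(k(\sigma)-1,3-k^*(\tau)),1])$, where the left endpoints differ by at most $\delta$ since $0\le k(\sigma)-\sigma\le\delta$; so $\Lambda\delta$. $\Delta_2$: by symmetry.

**Step 7: surjectivity.** On the diagonal side of $T$, $g$ runs as follows. By I it goes along the diagonal from $(0,0)$ to $(1,1)$; by IV on to $(2,2)$ and straight to $(1-\kappa\delta,3+\kappa\delta)$; by III through $Q(\kappa x,\frac12)=(1-\kappa x,3+\kappa x)$ to $(1-\kappa,3+\kappa)=g(2,2)$. The points after $(2,2)$ lie on the line $\sigma+\tau=4$, so they form a segment, which we call the spur; it is fixed pointwise by $\vartheta$. By symmetry $g$ then goes back along the spur to $(2,2)$ and along the diagonal to $(4,4)$. On the other two sides $g$ is a homeomorphism onto that side. Hence for an interior point $y$ of $T$ off the spur, the loop $g|_{\partial T}$ is homotopic in $\mathbb R^2\setminus\{y\}$ (retract the spur) to a loop running once around $\partial T$, so it has winding number $\pm1$ about $y$ and cannot extend over $T$ without hitting $y$. So $y\in g(T)$.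 Such points are dense and $g(T)$ is compact: $g(T)=T$. $\square$

## 10. The mapping $G_R$ of the parameters $\{0\le s\le t\}$

Given $N\in\mathbb N$ and $\delta_n\in(0,\frac12)$ for $n>N$ with $\delta_n\to0$, let $\hat a,\hat b$ be the homeomorphisms of $[0,\infty)$ with $\hat a(\alpha_n+\sigma)=\alpha_n+a(\sigma)$ and $\hat b(\alpha_n+\tau)=\alpha_n+b(\tau)$ on $V_n$ for $n>N$, and the identity elsewhere. Let $T_n=\{\alpha_n\le s\le t\le\omega_n\}$, and let $T_n^\circ=\{\alpha_n<s\le t<\omega_n\}$ be its interior in $\{0\le s\le t\}$. Put $G_R=g_{\delta_n}$ (translated by $\alpha_n$) on $T_n$ for $n>N$, and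
$$G_R(s,t)=(\hat a(s),\hat b(t))\quad\text{on }\mathcal R=\{0\le s\le t\}\setminus\bigcup_{n>N}T_n^\circ.$$

**Lemma 11.** $G_R$ is a continuous surjection of $\{0\le s\le t\}$ onto itself. It maps $\mathcal R$ homeomorphically onto $\mathcal R$ and each $T_n$, $n>N$, onto $T_n$. If two different points have the same image, both lie in one $T_n$, $n>N$.

*Proof.* $T_n\cap\mathcal R$ consists of the edges $s=\alpha_n$ and $t=\omega_n$ of $T_n$, where the definitions agree by Lemma 10; the $T_n$ are disjoint and locally finite. So $G_R$ is continuous, once we know that it maps into $\{s\le t\}$.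

*$\hat a\times\hat b$ maps $\mathcal R$ homeomorphically onto itself.* $\hat a,\hat b$ preserve each $V_n$ ($n>N$) with its endpoints and fix all points outside these. A pair $(s,t)$ whose coordinates do not lie in a common $V_n$, $n>N$, keeps its order, and this property, under $\hat a\times\hat b$ and its inverse. If $s,t\in V_n$, $n>N$ and $(s,t)\in\mathcal R$, then $s=\alpha_n$ or $t=\omega_n$, and this is preserved too, and it implies $s\le t$.

Since also $G_R(T_n)=T_n$, $G_R$ is surjective. Let two different points have the same image. Not both are in $\mathcal R$, so one of them is in some $T_n$, $n>N$, and the image is in $T_n$. If the other is in $\mathcal R$, its image is in $T_n\cap\mathcal R$, i.e. on an edge $s=\alpha_n$ or $t=\omega_n$ of $T_n$, and then the point itself is on that edge by the previous paragraph. If the other is in $T_j$ with $j\ne n$, its image is in $T_j$, which is disjoint from $T_n$; this is impossible. $\square$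

## 11. The limit map $\gamma$ on $\mathcal L_X$

**Lemma 12.** There is a homeomorphism $\gamma:\mathcal L_X\to\mathcal L_Y:=\gamma(\mathcal L_X)\subset C(D_0)$, depending only on $\kappa$, such that $R_X[s_k,t_k]\to A\in\mathcal L_X$, $s_k\to\infty$, implies $R_Y[G_R(s_k,t_k)]\to\gamma(A)$ (for every choice of $N$ and $\delta_n\to0$). Moreover $\gamma(P_0)=D_0$ and $H(\gamma(A),f_P(A))\le2\kappa$.

*Proof.*
**Step 1: definition of $\gamma$.** For $A\in\mathcal L_X$:

* if $A\subset M$: $\gamma(A)=c(m(c^{-1}(A)))$;
* if $A\not\subset M$: let $B_A=\overline{A\setminus M}$, and $\gamma(A)=B_A$ if $\ell\notin A$; $\gamma(A)=B_A\cup c([-1,\rho(r_A)])$ with $r_A=\max\{r:c([-1,r])\subset A\}$ if $\ell\in A$.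

Since $P_0\setminus M=D_0\setminus L$, we have $B_A\subset A\cap D_0$.

**Step 2: convergence.** Let $R_X[s_k,t_k]\to A$, $s_k\to\infty$. It suffices that every subsequence has a further subsequence along which the images converge to $\gamma(A)$. So we may assume that all $k$ fall under one of the cases below (with indices $n_k>N$, $n_k\to\infty$), that the real parameters converge, and that the continua $E$ below exist as limits. The cases are exhaustive: if $[s_k,t_k]$ contains no $V_j$, then $t_k$ is at most in the next interval $V$ after $s_k$, and one of (0)–(3) holds. Heights tend to $0$, so only first coordinates matter.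

*(0)* $s_k,t_k\in V_{n_k}$. Then $A\subset M$. By Lemma 10 the image's first coordinates form $c(\mathrm{pos}_Yg_{\delta_{n_k}}(z_k))$, within $2(\Lambda+1)\delta_{n_k}\to0$ of $c(m(\mathrm{pos}_X(z_k)))$, and $\mathrm{pos}_X(z_k)\to c^{-1}(A)$. The limit is $\gamma(A)$.

*(1)* $s_k\in V_{n_k}$, $t_k\in U_{n_k}$. Write $s_k=\alpha_{n_k}+\sigma$. Then $\psi[s_k,\omega_{n_k}]=c([-1,r])$ with $r=1$ if $\sigma\le2$ and $r=3-\sigma$ if $\sigma\ge2$. Also $f_0\psi[\hat a(s_k),\omega_{n_k}]=c([-1,\rho(r)])$: if $\sigma\le2$, then $a(\sigma)\le3$ and $\rho(1)=0$; if $\sigma\ge2$, then $a(\sigma)=3-\rho(r)\ge3$ by (6). Moreover $\hat b(t_k)=t_k$. In the limit, $A=c([-1,r])\cup E$ and the images converge to $c([-1,\rho(r)])\cup E$, where now $r$ is the limit of the values above and $E\ni\ell$ is the limit of $\psi[\omega_{n_k},t_k]$, as in (P5). If $E=\{\ell\}$, then $A=c([-1,r])$ and the image limit is $\gamma(A)$ because $m([-1,r])=[-1,\rho(r)]$. Otherwise $E\cap M$ is finite and $E=\overline{E\setminus M}$; so $A\not\subset M$, $B_A=E$, $r_A=r$, and the image limit is $\gamma(A)$.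

*(1′)* $s_k\in U_{n_k-1}$, $t_k\in V_{n_k}$. Write $t_k=\alpha_{n_k}+\tau$. Then $\psi[\alpha_{n_k},t_k]=c([-1,r])$ with $r=\tau-1$ if $\tau\le2$, $r=1$ if $\tau\ge2$. Also $f_0\psi[\alpha_{n_k},\hat b(t_k)]=c([-1,\rho(r)])$: if $\tau\le2$, $b(\tau)=1+\rho(r)\le1$; if $\tau\ge2$, $b(\tau)\ge1$ and $\rho(1)=0$. Moreover $\hat a(s_k)=s_k$. Let $E\ni\ell$ be the limit of $\psi[s_k,\alpha_{n_k}]$ and continue as in (1).

*(2)* $s_k\in V_{n_k}$, $t_k\in V_{n_k+1}$. By the computations in (1) and (1′), $A=c([-1,r])\cup E\cup c([-1,r'])=E\cup c([-1,\max(r,r')])$, where $E\ni\ell$ is the limit of the full paths $\psi(U_{n_k})$. These go from $\ell$ to $\partial B$, so $E$ is nondegenerate. As $\rho$ is increasing, the image limit is $E\cup c([-1,\rho(\max(r,r'))])$. As in (1), $B_A=E$ and $r_A=\max(r,r')$, and this is $\gamma(A)$.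

*(3)* $s_k,t_k\in U_{n_k}$. Then $G_R(s_k,t_k)=(s_k,t_k)$ and the image limit is $A\subset D_0$. If $A$ is nondegenerate, then by (P5) $A\cap M$ is finite and $A=B_A$, and $r_A=-1$ if $\ell\in A$; so $\gamma(A)=A$. If $A=\{x\}$ with $x\notin M$, then $\gamma(A)=B_A=A$. If $A=\{x\}$ with $x\in M\cap D_0=L$, then $\gamma(A)=A$ because $m(\{r\})=\{r\}$ for $r\le0$. This is the point where $m$ must fix singletons.

*(4)* $[s_k,t_k]\supset V_{j_k}$ for some $j_k$. Then $(s_k,t_k)\in\mathcal R$, and also $[\hat a(s_k),\hat b(t_k)]\supset V_{j_k}$, since $\hat a,\hat b$ are increasing and fix the endpoints of $V_{j_k}$. Here $f_0\psi[\hat a(s_k),\hat b(t_k)]=f_0\psi[s_k,t_k]$: the two time intervals differ only inside excursion intervals, whose $f_0\psi$-image is $L=f_0\psi(V_{j_k})$. So the image limit is $f_0(A)$, and $A\supset M$. If $A=M$, then $\gamma(A)=c(m([-1,1]))=c([-1,0])=L=f_0(A)$. Otherwise $A=B_A\cup M$, $r_A=1$, and $\gamma(A)=B_A\cup L=f_0(A)$.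

This proves the convergence statement; in particular $\gamma(A)\in C(D_0)$. The formula for $\gamma$ involves only $m$, hence only $\kappa$.

**Step 3: continuity.** Let $A_j\to A$ in $\mathcal L_X$. By the definition of $\mathcal L_X$ and Step 2 choose $s_j\ge j$ and $t_j\ge s_j$ with $H(R_X[s_j,t_j],A_j)<\frac1j$ and $H(R_Y[G_R(s_j,t_j)],\gamma(A_j))<\frac1j$. Then $R_X[s_j,t_j]\to A$, so $R_Y[G_R(s_j,t_j)]\to\gamma(A)$ by Step 2, and $\gamma(A_j)\to\gamma(A)$.

**Step 4: what the cases say about $A$.** Every $A\in\mathcal L_X$ arises in one of the cases. So, for $A\not\subset M$: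

* if $\ell\in A$, then $A=B_A\cup c([-1,r_A])$;
* if $\ell\notin A$, then $A=B_A$, since only case (3) can occur;
* if $B_A\cap L$ is infinite, then (4) occurs and $A=B_A\cup M$.

**Step 5: injectivity.** If $A\not\subset M$, then $\gamma(A)\setminus L=B_A\setminus L=A\setminus M\ne\emptyset$. If $A\subset M$, then $\gamma(A)\subset L$. So $\gamma(A)$ tells whether $A\subset M$, and on such $A$ injectivity holds since $m$ is injective. If $A\not\subset M$, $\gamma(A)$ determines $A\setminus M$, hence $B_A$, and whether $\ell\in A$ (this holds if and only if $\ell\in\gamma(A)$). If $\ell\notin A$, $A=B_A$. If $\ell\in A$ and $B_A\cap L$ is infinite, $A=B_A\cup M$. If $\ell\in A$ and $B_A\cap L$ is finite, $\rho(r_A)=\max\{r\le0:c([-1,r])\subset\gamma(A)\}$ determines $r_A$ and thus $A=B_A\cup c([-1,r_A])$. As $\mathcal L_X$ is compact, $\gamma$ is a homeomorphism onto its image.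

**Step 6: the remaining claims.** By (P3), $P_0\in\mathcal L_X$ is a limit as in (4), so $\gamma(P_0)=f_0(P_0)=D_0$. For the estimate: if $A\subset M$, use (5) and that $c$ is $1$-Lipschitz. If $A\not\subset M$ and $\ell\notin A$, then $\gamma(A)=A=f_P(A)$. If $A\not\subset M$ and $\ell\in A$, then $f_P(A)=B_A\cup c([-1,\min(r_A,0)])$ by Step 4 and (2), and $|\rho(r)-\min(r,0)|\le\kappa$. $\square$

*Remark.* For $x\in D_0$ the singleton $\{x\}$ is in $\mathcal L_X$ by (P3), and $\gamma(\{x\})=\{x\}$ by the definition and (4). Also $\gamma(\{q\})=c(m(\{1\}))=c([-\kappa,0])\subset L\subset K_0$. So for any $G$ that equals $\gamma$ on $\mathcal L_X$, the union map of Section 3 has $\Phi_G(K_0)=K_0=\Phi_G(K_0\cup\{q\})$: the continuum $G(\{q\})$ differs from every singleton, but unions swallow it.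

## 12. Extending $\gamma$ to a homeomorphism $C(P)\to C(D)$ near $C(f_P)$

**Definition (Z-set).** A closed subset $\mathcal Z$ of a copy $\mathcal M$ of $Q$ is a Z-set if for every $\eta>0$ some mapping $\mathcal M\to\mathcal M\setminus\mathcal Z$ is $\eta$-close to $\mathrm{id}$.

*Example.* The face $\{x_1=0\}$ of $[0,1]^{\mathbb N}$ is a Z-set: replace $x_1$ by $\max(x_1,\eta)$.

Closed subsets of Z-sets, finite unions of Z-sets and images of Z-sets under homeomorphisms $\mathcal M\to\mathcal M'$ are Z-sets. We use Z-set unknotting with estimates: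

* [Ch2] (Chapman's book quoted above; due to Anderson and Barit for $Q$.) If $\mathcal M\cong Q$ is a metric space and $\eta>0$, there is $\zeta>0$ such that each homeomorphism between Z-sets of $\mathcal M$ moving points less than $\zeta$ extends to a homeomorphism of $\mathcal M$ moving points less than $\eta$.

(For $\mathcal M=Q$ with a standard metric this is the estimated extension theorem. For other $\mathcal M$ it follows, since a homeomorphism $\mathcal M\to Q$ and its inverse are uniformly continuous.)

The plan is to start from any homeomorphism near $C(f_P)$ and to correct it on the Z-set $\mathcal L_X\cup\mathcal E_X$.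

**Lemma 13.** $C(P)\cong Q\cong C(D)$, and $C(f_P):C(P)\to C(D)$ is a uniform limit of homeomorphisms.

*Proof.* The first claim is [CS], as $P$ and $D$ are Peano continua without free arcs. $C(f_P)$ is surjective, since $f_P(C)=C$ for $C\in C(D)$. Consider the fibre over $C\in C(D)$. If $p\notin C$, it is $\{C\}$. If $C=\{p\}$, it is $C(\hat F)$. If $p\in C\ne\{p\}$, every $A$ in the fibre contains $\overline{C\setminus\{p\}}=C$, and $A\cap\hat F$ is connected, being the image of $A\ni p$ under the retraction $P\to\hat F$ that maps $D$ to $p$. So the fibre is $\{C\cup E:p\in E\in C(\hat F)\}$, which is homeomorphic to $\{E\in C(\hat F):p\in E\}$, because $C\cap\hat F=\{p\}$. With a convex metric on $\hat F$, $E\mapsto N_t(E)$ contracts both $C(\hat F)$ and $\{E\in C(\hat F):p\in E\}$ in themselves to the point $\hat F$. So all fibres are contractible, hence cell-like, and [Ch1] applies. $\square$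

**Lemma 14.** $\mathcal L_X\cup\mathcal E_X$ is a Z-set in $C(P)$, and $\mathcal L_Y\cup\mathcal E_Y$ is a Z-set in $C(D)$.

*Proof.* *$C(P_0)$ is a Z-set in $C(P)$.* With a convex metric on $P$, the maps $A\mapsto N_t(A)$ for small $t>0$ are close to the identity, and $N_t(A)\not\subset P_0$ since $P_0$ has empty interior in $P$.

*$\mathcal E_X$ is a Z-set in $C(P)$.* We push every continuum off one point of $P_0$. Given $i_0$, choose a closed disc $N\subset\operatorname{int}B$ of small radius $r_0$ and center $c_0$, missing $p,z_1,\dots,z_{i_0}$. Let $\varpi:P\to P$ collapse each $S_i$ with $z_i\in N$ to $z_i$; it is continuous and moves points at most $2^{-i_0}$. Define $e(x)=\{\varpi(x)\}$ if $\varpi(x)\notin N$. If $\varpi(x)\in N$ has polar coordinates $(r_0\varrho,\phi)$ about $c_0$, let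
$$e(x)=\{(r_0\max(\varrho,\tfrac12),\phi'):|\phi'-\phi|\le\pi\max(0,1-2\varrho)\}.$$
So $e(x)=\{\varpi(x)\}$ for $\varrho\ge\frac12$; for smaller $\varrho$ it is an arc of the circle of radius $r_0/2$, and for $\varrho=0$ the whole circle. Inside $\varpi(P)$ nothing is attached to $N$ except through $\partial N$, where both formulas agree, so $e:P\to C(P)$ is continuous. The union of a continuum of continua is a continuum, so $A\mapsto\bigcup_{x\in A}e(x)$ is a continuous map $C(P)\to C(P)$. It moves points at most $2^{-i_0}+2r_0$, and its values miss $c_0\in P_0$, so they are not in $\mathcal E_X$.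

The same proofs work for $C(D_0)$ and $\mathcal E_Y$ in $C(D)$. Since $\mathcal L_X\subset C(P_0)$ and $\mathcal L_Y\subset C(D_0)$ are compact, the lemma follows. $\square$

**Lemma 15.** For each $i_1$ there is a homeomorphism $\chi:\mathcal E_X\to\mathcal E_Y$ with $\chi(P_0)=D_0$ and $H(\chi(A),f_P(A))\le2^{-i_1}$.

*Proof.* The map $A\mapsto(A\cap S_i)_i$ identifies $\mathcal E_X$ with $\prod_{i\in I_D\cup I_F}\{E\in C(S_i):z_i\in E\}$. Indeed $A\cap S_i$ is connected, being the image of $A$ under the retraction of $P$ onto $S_i$ that maps the rest to $z_i$; and $(E_i)\mapsto P_0\cup\bigcup E_i$ is a continuous bijection from the compact product, because the $S_i$ form a null family. In the same way $\mathcal E_Y$ is identified with $\prod_{i\in I_D}\{E\in C(S_i):z_i\in E\}$. Let $\beta:I_D\cup I_F\to I_D$ be a bijection with $\beta(i)=i$ for $i\in I_D$, $i\le i_1$; it exists since what remains on both sides is countably infinite. Transporting the $i$-th coordinate to the $\beta(i)$-th by the pointed similarity $S_i\to S_{\beta(i)}$ gives a homeomorphism $\chi$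 with $\chi(P_0)=D_0$. The sets $\chi(A)$ and $f_P(A)=D_0\cup\bigcup_{i\in I_D}(A\cap S_i)$ contain $D_0$ and differ only inside discs $S_j$ with $j>i_1$, so their distance is at most $2^{-i_1}$. $\square$

**Lemma 16.** Let $\varepsilon>0$. There are $\kappa\in(0,\frac14)$ with $\kappa\le\varepsilon/16$, a number $i_1$ with $2^{-i_1}<\varepsilon/4$, and a homeomorphism $G_\infty:C(P)\to C(D)$ within $\varepsilon/2$ of $C(f_P)$ that extends $\gamma\cup\chi$, where $\gamma$ belongs to $\kappa$ and $\chi$ to $i_1$.

*Proof.* Since $\mathcal L_X\subset C(P_0)$ and $P_0\in\mathcal L_X$, we have $\mathcal L_X\cap\mathcal E_X=\{P_0\}$; similarly $\mathcal L_Y\cap\mathcal E_Y=\{D_0\}$; and $\gamma(P_0)=D_0=\chi(P_0)$. So $\gamma\cup\chi:\mathcal L_X\cup\mathcal E_X\to\mathcal L_Y\cup\mathcal E_Y$ is a homeomorphism for all $\kappa$ and $i_1$. Take $\zeta$ from [Ch2] for $\mathcal M=C(D)$, $\eta=\varepsilon/4$. By Lemma 13 choose a homeomorphism $G_0:C(P)\to C(D)$ within $\min(\zeta/2,\varepsilon/4)$ of $C(f_P)$. Choose $\kappa\le\varepsilon/16$, $\kappa<\frac14$, and $i_1$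 with $2\kappa,2^{-i_1}<\min(\zeta/2,\varepsilon/4)$. By Lemmas 12, 14 and 15, $(\gamma\cup\chi)G_0^{-1}$, defined on $G_0(\mathcal L_X\cup\mathcal E_X)$, is a homeomorphism between Z-sets of $C(D)$ that moves points less than $\zeta$: the point $G_0(A)$ is less than $\zeta/2$ or at most $\zeta/2$ from $f_P(A)$, which is less than $\zeta/2$ from $(\gamma\cup\chi)(A)$. It extends to a homeomorphism $\hat k$ of $C(D)$ moving points less than $\varepsilon/4$. Put $G_\infty=\hat kG_0$. $\square$

The maps $m,\gamma$ and the constant $\Lambda$ depend only on $\kappa$, and Lemma 12 holds for all $N$ and all $\delta_n\to0$, so $N$ and $\delta_n$ can be chosen after $G_\infty$.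

## 13. The $\varepsilon$-refinement of $C(f)$

**Proof of Theorem A, part 1.** Let $\varepsilon>0$, and take $\kappa$, $i_1$, $\chi$, $G_\infty$ from Lemma 16.

**Step 1: choices and definition.** Choose $N$ with $4/(1+\alpha_n)^2<\varepsilon/8$ for $n>N$. Heights on $V_n$ then vary by $\frac1{1+\alpha_n}-\frac1{5+\alpha_n}<\varepsilon/8$. Choose $\delta_n\in(0,\frac12)$, $\delta_n\to0$ ($n>N$), such that $e_n=2(\Lambda+1)\delta_n\le\varepsilon/16$ and such that $H(m(I),m(I'))\le2e_n$ implies $H(I,I')\le\varepsilon/8$ (uniform continuity of $m^{-1}$). With $G_R,\hat a,\hat b$ from Section 10 define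
$$G(A)=G_\infty(A)\ (A\in C(P)),\quad G(R_X[s,t])=R_Y[G_R(s,t)],\quad G(A\cup R_X[s,\infty))=\chi(A)\cup R_Y[\hat a(s),\infty)\ (A\in\mathcal E_X).$$
By Lemma 8(a) this is a map $C(X)\to C(Y)$.

**Step 2: continuity.** Consider a convergent sequence in $C(X)$. Passing to subsequences, its elements have one type and its parameters $s_k,t_k$ converge in $[0,\infty]$. We show that the images converge to the image of the limit.

* Type (i) is closed in $C(X)$, and $G_\infty$ is continuous.
* Type (ii), $s_k\to s$, $t_k\to t<\infty$: use continuity of $G_R$.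
* Type (ii), $s_k\to s<\infty$, $t_k\to\infty$: the limit is $P_0\cup R_X[s,\infty)$ by Lemma 8(b). Eventually $s_k,t_k$ lie in no common $V_n$, so $G_R(s_k,t_k)=(\hat a(s_k),\hat b(t_k))$, and the images converge to $D_0\cup R_Y[\hat a(s),\infty)=\chi(P_0)\cup R_Y[\hat a(s),\infty)$.
* Type (ii), $s_k\to\infty$: the limit is some $A\in\mathcal L_X$, and the images converge to $\gamma(A)=G_\infty(A)$ by Lemma 12.
* Type (iii), $A_k\cup R_X[s_k,\infty)$, $s_k\to s<\infty$: after passing to a subsequence $A_k\to A\in\mathcal E_X$, the limit is $A\cup R_X[s,\infty)$, and continuity of $\chi$ and $\hat a$ suffices.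
* Type (iii), $s_k\to\infty$: the limit is some $A\in C(P)$. As $R_X[s_k,\infty)$ is close to a subset of $P_0\subset A_k$, we get $A_k\to A\in\mathcal E_X$. In the same way, with $D_0\subset\chi(A_k)$, the images converge to $\chi(A)=G_\infty(A)$.

**Step 3: surjectivity.** $G_\infty$, $G_R$, $\chi$, $\hat a$ are surjective, and Lemma 8(a) lists the elements of $C(Y)$.

**Step 4: small fibres.** $G$ preserves the types and is injective on (i) and (iii). If $R_X[s,t]\ne R_X[s',t']$ have the same image, then by Lemma 11 $(s,t),(s',t')\in T_n$ with $n>N$. Their images under $g_{\delta_n}$ have the same $\mathrm{pos}_Y$, so by Lemma 10 the sets $m(\mathrm{pos}_X)$ differ by at most $2e_n$, and the sets $\mathrm{pos}_X$ by at most $\varepsilon/8$. Since $c$ is $1$-Lipschitz and heights on $V_n$ vary by less than $\varepsilon/8$, the two arcs have Hausdorff distance at most $\varepsilon/4$. So all fibres of $G$ have diameter $<\varepsilon$.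

**Step 5: closeness to $C(f)$.** On (i) the distance is at most $\varepsilon/2$ by Lemma 16.

On $T_n$, $n>N$: $\mathrm{pos}_Y(z)$ is the image of $\mathrm{pos}_X(z)$ under $\min(\cdot,0)$, so by (5) and Lemma 10 the sets $\mathrm{pos}_Y(z)$ and $\mathrm{pos}_Yg_{\delta_n}(z)$ differ by at most $2\kappa+e_n\le\frac3{16}\varepsilon$, and heights by less than $\varepsilon/8$; so the distance is less than $\varepsilon/2$.

On other $R_X[s,t]$, where $(s,t)\in\mathcal R$: we have $a(\sigma)\ge\sigma$ and $b(\tau)\le\tau$, so $s\le\hat a(s)\le\hat b(t)\le t$. The arcs $R_Y[s,t]$ and $R_Y[\hat a(s),\hat b(t)]$ differ only by the subarcs between the times $s,\hat a(s)$ and between $\hat b(t),t$, inside intervals $V_n$, $n>N$. We bound these subarcs.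

* On $[0,1]$, $a(\sigma)=\sigma$.
* On $[1,2]$, both $\sigma$ and $a(\sigma)=2\sigma-1$ lie in $[1,3]$, where the first coordinate of $R_Y$ is $p$ throughout.
* On $[2,3]$, $a(\sigma)=3+\kappa(\sigma-2)$, and first coordinates at times in $[\sigma,a(\sigma)]\subset[2,3+\kappa]$ lie in $c([-\kappa,0])$.
* On $[3,4]$, $a(\sigma)-\sigma=\kappa(4-\sigma)\in[0,\kappa]$.

As $b(\tau)=4-a(4-\tau)$ and $r(4-\tau)=r(\tau)$, the same holds for $b$. With the heights, these subarcs have diameter at most $\kappa+\varepsilon/8<\varepsilon/4$, and each has an endpoint in $R_Y[\hat a(s),\hat b(t)]$. So the distance is less than $\varepsilon/4$.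

On (iii): $f(A\cup R_X[s,\infty))=f_P(A)\cup R_Y[s,\infty)$, and by Lemma 15 and the same bound for the subarc between $s$ and $\hat a(s)$ the distance to $G(A\cup R_X[s,\infty))$ is at most $\max(2^{-i_1},\kappa+\varepsilon/8)<\varepsilon/2$.

Hence $\rho(G,C(f))\le\varepsilon/2<\varepsilon$, and $G$ is an $\varepsilon$-refinement of $C(f)$. As $\varepsilon$ was arbitrary, $C(f)$ is refinable. Together with Section 6 this proves Theorem A: **$C(f)$ refinable does not imply $2^f$ refinable.** $\blacksquare$
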